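# Preduals of $\ell^1(\mathbf N)$ with Pełczyński's property (u)

## 1. Alternating signs on the finite subsets of $\mathbf N$

Fix $n\ge1$ and let
$$K_n=\{A\subset\mathbf N:\ |A|\le n\}\subset\{0,1\}^{\mathbf N}$$
with the product topology: $A_k\to A$ means that for each $N$ one has $A_k\cap[1,N]=A\cap[1,N]$ for all large $k$. A limit of sets with at most $n$ elements has at most $n$ elements, so $K_n$ is closed, hence compact, and it is countable. The convergence to keep in mind is $A\cup\{m\}\to A$ as $m\to\infty$.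

Measures on a countable compact space are sums of point masses. So $C(K_n)^*=\ell_1(K_n)$, which is a copy of $\ell^1(\mathbf N)$, and $C(K_n)^{**}=\ell_\infty(K_n)$. On bounded sets of $\ell_\infty(K_n)$, weak\* convergence of sequences is pointwise convergence.

**Every bounded function is the sum of a well-behaved series of continuous functions.** For nonempty $A$ put $A^-=A\setminus\{\max A\}$, and let
$$U_A=\{B\in K_n:\ A \text{ is an initial segment of } B\},\qquad U_\emptyset=K_n .$$
Each $U_A$ is open and closed (membership is decided by $B\cap[1,\max A]$). A given $B$ lies in $U_A$ for exactly $|B|+1\le n+1$ sets $A$. For a scalar function $F$ on $K_n$ put $\partial F(\emptyset)=F(\emptyset)$ and $\partial F(A)=F(A)-F(A^-)$ otherwise. The sum over the initial segments of $B$ telescopes: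
$$F(B)=\sum_A\partial F(A)\,1_{U_A}(B),\qquad \sum_A|\partial F(A)|\,1_{U_A}(B)\le(2n+1)\|F\|_\infty .$$
So every $F\in C(K_n)^{**}$ is a pointwise sum $\sum y_k$ of continuous functions with $\sum_k|y_k(B)|\le(2n+1)\|F\|_\infty$ for all $B$.

**The constant $2n+1$ cannot be lowered.** Let $F_n(A)=(-1)^{|A|}$. Suppose $y_k\in C(K_n)$, $\sum_ky_k=F_n$ pointwise, and $\sum_k|y_k(A)|\le\Gamma$ for every $A$. Let $\eta>0$, and write $u_j=\sum_{k\le k_{j+1}}y_k$ with integers $k_1<k_2<\cdots$ to be chosen. Start at $A_0=\emptyset$ and choose $k_1$ with $|u_0(A_0)-1|\le\eta$. If $|A_j|=j<n$ and $k_1<\dots<k_{j+1}$ are chosen with $|u_j(A_j)-(-1)^j|\le\eta$, the functions $u_0,\dots,u_j$ are continuous, so for a large $m>\max A_j$ the set $A_{j+1}=A_j\cup\{m\}$ satisfies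
$$|u_i(A_{j+1})-u_i(A_j)|\le\eta/n\qquad(i\le j).$$
Since $F_n(A_{j+1})=(-1)^{j+1}$, there is $k_{j+2}>k_{j+1}$ with $|u_{j+1}(A_{j+1})-(-1)^{j+1}|\le\eta$. At the end $|u_i(A_n)-(-1)^i|\le2\eta$ for all $i\le n$, and
$$\Gamma\ \ge\ \sum_k|y_k(A_n)|\ \ge\ |u_0(A_n)|+\sum_{i=1}^n|u_i(A_n)-u_{i-1}(A_n)|\ \ge\ (1-2\eta)+n(2-4\eta).$$
Let $\eta\to0$ to get $\Gamma\ge2n+1$.

**Each $C(K_n)$ is isomorphic to $c_0$.** For finitely supported $b=(b_A)_{A\in K_n}$ put $Tb=\sum_Ab_A1_{U_A}$. Then $\|Tb\|\le(n+1)\|b\|_\infty$, so $T$ extends to $c_0(K_n)\to C(K_n)$, and $\partial(Tb)=b$. Conversely let $f\in C(K_n)$. Then $\partial f\in c_0(K_n)$. Otherwise there are $\varepsilon>0$ and distinct nonempty $A_k$ with $|f(A_k)-f(A_k^-)|>\varepsilon$, and we may assume $A_k\to B$. For each $N\ge\max B$ and all large $k$ we have $A_k\cap[1,N]=B$ and $A_k\ne B$, so $\max A_k>N$ and $A_k^-\cap[1,N]=B$. Thus $A_k^-\to B$ too, and $f(A_k)-f(A_k^-)\to0$, a contradiction. As $T\partial f=f$ and $\|\partial f\|\le2\|f\|$, the map $T$ is an isomorphism,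 with $\|T\|\|T^{-1}\|\le2(n+1)$.

**Gluing the examples together.** Let $X_\infty$ be the $c_0$-sum of the spaces $C(K_n)$, $n\ge1$. Its dual is the $\ell_1$-sum of the $\ell_1(K_n)$, again a copy of $\ell^1(\mathbf N)$. Its bidual contains the norm-one element $F=(F_n)_n$. If $F$ were the weak\* sum of a series $\sum y_k$ in $X_\infty$ with $\sum_k|x^*(y_k)|\le\Gamma\|x^*\|$ for all $x^*$, then looking at the $n$-th components we would get $\Gamma\ge2n+1$ for every $n$. So no such series exists. In $c_0$ we shall see that such series always exist, so $X_\infty$ is not isomorphic to $c_0$, although its dual is $\ell^1$.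

The existence of such series therefore separates one predual of $\ell^1$ from $c_0$. Does it single out $c_0$ among all preduals of $\ell^1$?

## 2. Property (u) and the statements

Scalars are real or complex. $d(X,Y)$ is the Banach–Mazur distance, the infimum of $\|T\|\|T^{-1}\|$ over isomorphisms $T:X\to Y$. For finite-dimensional $E_i$, $(\sum E_i)_{\ell_1}$ and $(\sum E_i)_{c_0}$ denote the $\ell_1$- and $c_0$-sums. A Banach space $X$ is an *isomorphic predual* of $\ell^1(\mathbf N)$ if $X^*$ is isomorphic, linearly and topologically, to $\ell^1(\mathbf N)$.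

**Definition (wuC series).** A series $\sum y_k$ in $X$ is weakly unconditionally Cauchy if $\sum_k|x^*(y_k)|<\infty$ for every $x^*\in X^*$.

The map $x^*\mapsto(x^*(y_k))_k$ from $X^*$ to $\ell_1$ then has closed graph, so $\sup_{\|x^*\|\le1}\sum_k|x^*(y_k)|<\infty$. Choosing phases, one sees that this number is the supremum of $\|\sum_{k\in A}a_ky_k\|$ over finite $A$ and $|a_k|\le1$. Hence it is the norm of the operator $c_0\to X$ that sends $e_k$ to $y_k$. So the wuC sequences with this norm form a Banach space, namely $L(c_0,X)$. A wuC series has a weak\* sum in $X^{**}$, the functional $x^*\mapsto\sum_kx^*(y_k)$. For example, $\sum e_k$ is wuC in $c_0$, and its weak\* sum is $(1,1,1,\dots)\in\ell_\infty$.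

**Definition (property (u)).** $X$ has property (u) of A. Pełczyński if for every weakly Cauchy sequence $(x_n)$ in $X$ there is a wuC series $\sum y_k$ in $X$ with $x_n-\sum_{k=1}^ny_k\to0$ weakly.

A weakly Cauchy sequence is bounded and has a weak\* limit $x^{**}\in X^{**}$. The condition on $(y_k)$ says exactly that $\sum y_k$ is wuC with weak\* sum $x^{**}$. Property (u) is an isomorphic invariant.

*The space $c_0$ has (u).* If $(x_n)$ is weakly Cauchy in $c_0$, let $x\in\ell_\infty$ be its coordinatewise limit and $y_k=x(k)e_k$. For $a\in\ell_1$ we have $\sum|a_kx(k)|<\infty$, so $\sum y_k$ is wuC. And $x_n-\sum_{k\le n}y_k$ is bounded and tends to $0$ coordinatewise, hence weakly.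

*The space $X_\infty$ fails (u).* Its dual is separable, so bounded subsets of $X_\infty^{**}$ are weak\*-metrizable. By Goldstine's theorem $F=(F_n)$ is the weak\* limit of a bounded sequence in $X_\infty$. That sequence is weakly Cauchy, and Section 1 shows that no wuC series has weak\* sum $F$.

The question, whose source is "Some Natural Families of $M$-Ideals", is whether an isomorphic predual of $\ell^1(\mathbf N)$ with property (u) must be isomorphic to $c_0(\mathbf N)$. The answer is yes.

**Theorem A.** Let $X^*$ be isomorphic to $\ell^1$. Then $X$ has property (u) if and only if $X$ is isomorphic to $c_0$.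

Two complements, which Theorem A does not need, will also be proved.

**Theorem B.** For a Banach space $X$ the following are equivalent:

1. (i) $X$ is isomorphic to a subspace of $c_0$;
2. (ii) $X$ has property (u), and $X^*$ is isomorphic to a subspace of $(\sum_jE_j)_{\ell_1}$ for some sequence of finite-dimensional spaces $E_j$.

**Theorem C.** There is a function $\Phi(D,\Gamma)<\infty$ such that, if $d(X^*,\ell^1)\le D$ and every $x^{**}\in X^{**}$ is a weak\* sum $\sum y_k$ of a series in $X$ with $\sum_k|x^*(y_k)|\le\Gamma\|x^{**}\|\|x^*\|$ for all $x^*\in X^*$, then $d(X,c_0)\le\Phi(D,\Gamma)$.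

We use the following published results.

* **[LR]** Lindenstrauss–Rosenthal (Israel J. Math. 7, 1969): if $X^*$ is an $\mathcal L_1$-space (for instance $X^*\cong\ell^1$), then $X$ is an $\mathcal L_\infty$-space. That is, for some $\lambda$, every finite-dimensional $E\subset X$ lies in a finite-dimensional $H\subset X$ with $d(H,\ell_\infty^{\dim H})\le\lambda$.
* **Local reflexivity:** for finite-dimensional $G\subset X^{**}$ and $F\subset X^*$ there is $S:G\to X$ with $\|S\|\le2$ and $x^*(Sg)=g(x^*)$ for all $g\in G$, $x^*\in F$.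
* **[P]** Pełczyński (Studia Math. 19, 1960): infinite-dimensional complemented subspaces of $c_0$ are isomorphic to $c_0$. A version with constants is proved in Section 7.
* **[GKL]** Godefroy–Kalton–Lancien (GAFA 10, 2000, *Subspaces of $c_0(\mathbf N)$ and Lipschitz isomorphisms*), used only for (ii)$\Rightarrow$(i) of Theorem B: if a separable $X$ has an equivalent norm whose dual norm satisfies, for some $c\in(0,1]$, $\limsup\|x^*+x_n^*\|\ge\|x^*\|+c\limsup\|x_n^*\|$ for all $x^*$ and all weak\*-null $(x_n^*)$, then $X$ is isomorphic to a subspace of $c_0$.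

The space $H$ in [LR] is the range of a projection of norm at most $\lambda$ on $X$: take an isomorphism $a:H\to\ell_\infty^m$ with $\|a\|\|a^{-1}\|\le\lambda$, extend its coordinates by Hahn–Banach to get $\tilde a:X\to\ell_\infty^m$ with $\|\tilde a\|=\|a\|$, and take $a^{-1}\tilde a$.

## 3. The inequality we aim for, and why one weak\* limit does not give it

In $\ell_1=c_0^*$, if $x_n\to x$ weak\*, then $\|x_n\|-\|x_n-x\|\to\|x\|$. Indeed the terms $|x_n(i)|-|x_n(i)-x(i)|-|x(i)|$ tend to $0$ for each $i$ and are bounded by $2|x(i)|$, so dominated convergence applies. So if $X\cong c_0$, there is an equivalent norm on $X$ whose dual norm $M$ satisfies, for some $c\in(0,1]$ (here $c=1$),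
$$x_n\xrightarrow{w^*}x\ \Longrightarrow\ M(x)\le\liminf_n\big(M(x_n)-c\,M(x_n-x)\big). \tag{1}$$
Section 7 shows the converse for preduals of $\ell^1$. The task is thus to produce a norm satisfying (1) from property (u).

Look at (1) on $C(K_n)$. For the usual norm of $\ell_1(K_n)$ it fails: $\delta_{A\cup\{m\}}\to\delta_A$ weak\*, all these vectors have norm $1$, and the differences have norm $2$, so (1) would say $1\le1-2c$. Now carry the norm of $c_0(K_n)$ over by the isomorphism $T$ of Section 1. The dual norm becomes $M(\mu)=\|T^*\mu\|_1=\sum_A|\mu(U_A)|$, and it satisfies (1) with $c=1$, since $T^*$ is weak\*-continuous. Here $M(\delta_B)=|B|+1$: the right norm must grow as one walks outwards along a branch $\emptyset,\{m_1\},\{m_1,m_2\},\dots$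

Here is a first attempt. Let $x_n\to x$ weak\*, say for the $\ell^1$ norm on $X^*$. Imitate Section 1 for a single step: choose $F\in X^{**}=\ell_\infty$ that nearly norms $x$ and is large on the differences $x_n-x$, write $F$ as a wuC sum with constant $\Gamma$, and read off
$$\Gamma\|x_n\|\ \ge\ \|x\|+c'\|x_n-x\|-\varepsilon\quad\text{for suitable } n .$$
An inequality of this kind is true, but it says nothing. Suppose that weak\* limits satisfy $\|x\|\le D\liminf\|x_n\|$, as they do for every norm on $X^*$ equivalent to the dual norm. Then for $x\ne0$ and large $n$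
$$\|x\|+\|x_n-x\|\le2\|x\|+\|x_n\|\le(2D+2)\|x_n\| .$$
So a one-step inequality with some constant in front of $\|x_n\|$ holds in every predual of $\ell^1$, including $X_\infty$. Nor can one improve it by repetition: each step costs the factor $\Gamma$ again, and $l$ steps give $\Gamma^l\|x_s\|$ on the left.

What Section 1 did was stronger. One function $F_n$ and one series handled a whole branch of length $n$, and $\Gamma$ was paid once. To copy this we need a single functional $f$ that is large on every difference along the branch. The obstacle is the order of choices: the branch depends on the series, the series depends on $f$, so $f$ must be fixed before the branch is known. In $C(K_n)$ the function $F_n$ was good on all branches at once. The idea is to build, in a general $X^*$, one $f$ that works on all nodes of an infinitely branching subtree, then take the series, and only then walk along the subtree. This gives a branch inequality (Proposition 1). The norm $M$ is then defined as an infimum over all trees of arbitrary,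 even unbounded, depth (Proposition 2).

## 4. Coordinates, the constant $\Gamma$, and $w^*$-trees

Throughout Sections 4–6, $X\ne\{0\}$ has (u), and $J:X^*\to\Lambda=(\sum E_i)_{\ell_1}$ is an isomorphic embedding with $\dim E_i<\infty$. For Theorem A take $E_i$ one-dimensional and $J$ onto; the general form serves Theorem B. $\Lambda$ is separable, so $X^*$ and hence $X$ are separable. From now on
$$\|x^*\|:=\|Jx^*\|_\Lambda\qquad(x^*\in X^*),$$
a norm equivalent to the original dual norm $\|\cdot\|_*$, say $a\|\cdot\|_*\le\|\cdot\|\le b\|\cdot\|_*$. As $\|\cdot\|_*$ is weak\*-lower semicontinuous, we get with $D=b/a\ge1$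
$$x_n^*\xrightarrow{w^*}x^*\ \Longrightarrow\ \|x^*\|\le D\liminf_n\|x_n^*\|. \tag{2}$$

Every $f=(f_i)$ with $f_i\in E_i^*$, $\|f_i\|\le1$, defines $f(z)=\sum_if_i(z(i))$ on $\Lambda$. We write $f(x^*)=f(Jx^*)$ for $x^*\in X^*$. This is an element of $X^{**}$ with $|f(x^*)|\le\|x^*\|$.

**The constant $\Gamma$.** Since $X^*$ is separable, bounded subsets of $X^{**}$ are weak\*-metrizable, and by Goldstine every $x^{**}\in X^{**}$ is the weak\* limit of a bounded sequence in $X$. This sequence is weakly Cauchy, so by (u) $x^{**}$ is the weak\* sum of a wuC series. In other words, the map $(y_k)\mapsto w^*\text{-}\sum y_k$ from the Banach space of wuC sequences to $X^{**}$, which has norm at most $1$, is onto. By the open mapping theorem, and after passing from $\|\cdot\|_*$ to the equivalent norm $\|\cdot\|$, there is $\Gamma$ such that every $F\in X^{**}$ with $|F(x^*)|\le\|x^*\|$ for all $x^*$ can be written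
$$F(x^*)=\sum_kx^*(y_k),\qquad y_k\in X,\qquad \sum_k|x^*(y_k)|\le\Gamma\|x^*\|\qquad(x^*\in X^*). \tag{3}$$
Applying (3) to an $F$ with $F(x^*)=\|x^*\|\ne0$ for some $x^*$ shows $\Gamma\ge1$.

**Definition (trees).** A *tree* is a set $S\subset\mathbf N^{<\omega}$ of finite sequences with $\emptyset\in S$, closed under initial segments, without infinite branches, such that for each $s\in S$ the set $\{n:s^\frown n\in S\}$ is empty ($s$ is *terminal*) or infinite. A *full subtree* $S'\subset S$ is a subset that is a tree and whose terminal nodes are terminal in $S$.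

**Definition ($w^*$-trees).** A *$w^*$-tree rooted at $x\in X^*$* is a tree $S$ with vectors $x_s\in X^*$ $(s\in S)$ such that $x_\emptyset=x$ and $w^*\text{-}\lim_nx_{t^\frown n}=x_t$ for each nonterminal $t$, the limit being over the $n$ with $t^\frown n\in S$. We write $d_s=x_s-x_t$ if $s=t^\frown n$, $|s|$ for the length of $s$, and $s|i$ for its initial segment of length $i$.

The restriction of a $w^*$-tree to a full subtree is a $w^*$-tree. For example, let $S$ be the set of strictly increasing sequences of length at most $n$, identified with the elements of $K_n$, and $x_s=\delta_s\in\ell_1(K_n)$. This is a $w^*$-tree rooted at $\delta_\emptyset$, and its terminal nodes are the sets with $n$ elements. The sets consisting of even numbers form a full subtree; the sets with at most $n-1$ elements do not.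

## 5. A branch along which the norm must be large

**Proposition 1.** For every $w^*$-tree $(x_s)_{s\in S}$ rooted at $x$ and every $\eta>0$ there is a terminal $s\in S$ with
$$\Gamma\|x_s\|\ \ge\ \|x\|+\frac1{2D}\sum_{i=1}^{|s|}\|d_{s|i}\|-17\eta .$$

For the tree of point masses on $K_n$ (with $J$ the identity and $D=1$) this gives $\Gamma\ge1+n$, of the same order as the bound $2n+1$ found by hand.

**Step 1: thin the tree so that the differences are visible in new coordinates.** A weak\*-null sequence in $X^*$ need not be coordinatewise null in $\Lambda$. In $C(\mathbf N\cup\{\infty\})^*=\ell_1(\mathbf N\cup\{\infty\})$ the sequence $\delta_n-\delta_\infty$ is weak\*-null and converges coordinatewise to $-\delta_\infty$. The purpose of this step is to split off the coordinatewise limit and to see that enough norm remains.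

Let $t\in S$ be nonterminal. The sequence $(d_{t^\frown n})_n$ is weak\*-null, hence bounded. The $E_i$ are finite-dimensional, so by a diagonal argument we can pass to an infinite set of $n$'s along which $Jd_{t^\frown n}\to b_t$ coordinatewise; $b_t\in\Lambda$ by Fatou's lemma. Put
$$d'_{t^\frown n}=Jd_{t^\frown n}-b_t ,$$
and pass to a further infinite set so that $r=\lim_n\|d'_{t^\frown n}\|_\Lambda$ exists. For fixed $n$ we have $d_{t^\frown n}-d_{t^\frown m}\to d_{t^\frown n}$ weak\* as $m\to\infty$, and $b_t$ cancels in the difference. So (2) gives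
$$\|d_{t^\frown n}\|\le D\liminf_m\|d_{t^\frown n}-d_{t^\frown m}\|=D\liminf_m\|d'_{t^\frown n}-d'_{t^\frown m}\|_\Lambda\le D\big(\|d'_{t^\frown n}\|+r\big).$$
Discard the finitely many $n$ for which $r>\|d'_{t^\frown n}\|+\eta2^{-|t|-1}/D$. Do all this independently at every nonterminal $t$, and keep the nodes all of whose steps use retained $n$'s. They form a full subtree, and a terminal node of it is terminal in $S$, so it suffices to prove the proposition there. We may therefore assume
$$\|d_s\|\le2D\|d'_s\|+\eta2^{-|s|}\qquad(s\in S\setminus\{\emptyset\}), \tag{4}$$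
together with $Jd_{t^\frown n}=b_t+d'_{t^\frown n}$ and $d'_{t^\frown n}\to0$ coordinatewise as $n\to\infty$, for each nonterminal $t$. In the example with $\delta_n-\delta_\infty$ we have $D=1$, $b=-\delta_\infty$, $d'=\delta_n$, and $\|d\|=2\|d'\|$.

**Step 2: build one functional that is large on all differences of a full subtree.** The new part $d'_s$ of a far-out child $s$ lives essentially on coordinates where $f$ is not yet defined. On these we are free to choose $f$, and in particular its phase, so that $f(d'_s)$ adds to the already determined value of $f(b_t)$ instead of cancelling it.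

We construct nodes $v_0=\emptyset,v_1,v_2,\dots$ of $S$, sets $S_m=\{v_0,\dots,v_m\}$ closed under initial segments, finite sets $A_0\subset A_1\subset\cdots\subset\mathbf N$, and $f_i\in E_i^*$ with $\|f_i\|\le1$ for $i\in A_m$, such that
$$\|b_t1_{\mathbf N\setminus A_m}\|\le\eta2^{-|t|-1}\quad\text{for all nonterminal }t\in S_m. \tag{5}$$

*Start.* Choose a finite $A_0$ with $\|(Jx)1_{\mathbf N\setminus A_0}\|\le\eta$ and, if $\emptyset$ is nonterminal, with (5) for $t=\emptyset$. For $i\in A_0$ choose $f_i$ of norm at most $1$ with $f_i((Jx)(i))=\|(Jx)(i)\|$. However $f$ is completed later,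
$$|f(x)|\ge\sum_{i\in A_0}\|(Jx)(i)\|-\eta\ge\|x\|-2\eta .$$
If $\emptyset$ is terminal, put $f_i=0$ for $i\notin A_0$ and $S'=\{\emptyset\}$, and go to Step 3.

*From $m$ to $m+1$.* Fix once and for all a map $\varphi:\{0,1,\dots\}\to\{0,1,\dots\}$ that takes every value infinitely often. Let $t=v_{\varphi(m)}$ if $\varphi(m)\le m$ and $v_{\varphi(m)}$ is nonterminal; otherwise let $t=\emptyset$. In this way every nonterminal node that ever enters is treated infinitely often. Since $t$ has infinitely many children, $S_m$ and $A_m$ are finite, and $d'_{t^\frown n}\to0$ coordinatewise, there is a child $s=t^\frown n\in S\setminus S_m$ with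
$$\|d'_s1_{A_m}\|\le\rho:=\eta2^{-|s|}=\eta2^{-|t|-1}.$$
Put $v_{m+1}=s$. Choose a finite $A_{m+1}\supset A_m$ with $\|d'_s1_{\mathbf N\setminus A_{m+1}}\|\le\rho$ and, if $s$ is nonterminal, with (5) for $s$; for the earlier nodes (5) persists because the sets $A_m$ grow. Let
$$\beta=\sum_{i\in A_m}f_i(b_t(i)),$$
and let $\theta$ be a scalar with $|\theta|=1$ and $\theta|\beta|=\beta$. For $i\in A_{m+1}\setminus A_m$ put $f_i=\theta g_i$, where $\|g_i\|\le1$ and $g_i(d'_s(i))=\|d'_s(i)\|$.

At the end put $f_i=0$ for $i\notin\bigcup_mA_m$, and $S'=\bigcup_mS_m$.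

*Estimates.* Let $s=t^\frown n$ be the node selected at the step from $m$ to $m+1$. Then $f(d_s)=f(b_t)+f(d'_s)$. By (5), $|f(b_t)-\beta|\le\|b_t1_{\mathbf N\setminus A_m}\|\le\rho$. By the choice of $s$ and $A_{m+1}$,
$$\Big|f(d'_s)-\theta\sum_{i\in A_{m+1}\setminus A_m}\|d'_s(i)\|\Big|\le2\rho,\qquad\sum_{i\in A_{m+1}\setminus A_m}\|d'_s(i)\|\ge\|d'_s\|-2\rho .$$
Since $\beta=\theta|\beta|$, the two main terms have the same phase, and
$$|f(d_s)|\ge|\beta|+\|d'_s\|-2\rho-3\rho\ge\|d'_s\|-5\rho .$$
By (4), $\|d'_s\|\ge\frac1{2D}\|d_s\|-\frac12\eta2^{-|s|}$. Hence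
$$|f(d_s)|\ge\tfrac1{2D}\|d_s\|-6\eta2^{-|s|}\quad(s\in S'\setminus\{\emptyset\}),\qquad|f(x)|\ge\|x\|-2\eta. \tag{6}$$
Each node of $S'$ that is nonterminal in $S$ is treated infinitely often and receives a new child each time. So $S'$ is a full subtree of $S$.

**Step 3: take the series for $f$, and walk along the subtree.** This is the argument of Section 1. Apply (3) to $f$ to get $(y_k)$. We choose successive nodes $\emptyset=s_0,s_1,s_2,\dots$ of $S'$, with $s_{j+1}$ a child of $s_j$, and integers $0=k_0<k_1<\cdots$. Write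
$$\sigma_i=\sum_{k_i<k\le k_{i+1}}y_k,\qquad u_j=\sum_{i\le j}\sigma_i=\sum_{k\le k_{j+1}}y_k ,$$
and maintain
$$|x_{s_j}(u_j)-f(x_{s_j})|\le\eta2^{-j}. \tag{7}$$
Since $f(x)=\sum_kx(y_k)$, there is $k_1$ with (7) for $j=0$. If $s_j$ and $k_{j+1}$ are chosen with (7) and $s_j$ is not terminal, then weak\* convergence at $s_j$ along its infinitely many children in $S'$, tested on the finitely many vectors $\sigma_0,\dots,\sigma_j\in X$, gives a child $s_{j+1}\in S'$ with
$$\sum_{i\le j}|(x_{s_{j+1}}-x_{s_j})(\sigma_i)|\le\eta2^{-j}. \tag{8}$$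
Then choose $k_{j+2}>k_{j+1}$ so that (7) holds for $j+1$. Since $\sigma_{j+1}=u_{j+1}-u_j$ and $f(d_{s_{j+1}})=f(x_{s_{j+1}})-f(x_{s_j})$, the number $x_{s_{j+1}}(\sigma_{j+1})-f(d_{s_{j+1}})$ equals
$$\big[x_{s_{j+1}}(u_{j+1})-f(x_{s_{j+1}})\big]-\big[(x_{s_{j+1}}-x_{s_j})(u_j)\big]-\big[x_{s_j}(u_j)-f(x_{s_j})\big],$$
and therefore
$$|x_{s_{j+1}}(\sigma_{j+1})-f(d_{s_{j+1}})|\le\eta2^{-j-1}+\eta2^{-j}+\eta2^{-j}\le3\eta2^{-j}. \tag{9}$$
As $S$ has no infinite branches, the process stops at a terminal node $s=s_l$, with $|s|=l$ and $s|i=s_i$. By (8),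
$$\sum_{i\le l}|x_s(\sigma_i)-x_{s_i}(\sigma_i)|\le\sum_{j<l}\ \sum_{i\le j}|(x_{s_{j+1}}-x_{s_j})(\sigma_i)|\le\sum_{j\ge0}\eta2^{-j}=2\eta .$$
So, using (3), then this estimate, then (7) for $j=0$ and (9),
$$\Gamma\|x_s\|\ge\sum_k|x_s(y_k)|\ge\sum_{i=0}^l|x_s(\sigma_i)|\ge\sum_{i=0}^l|x_{s_i}(\sigma_i)|-2\eta\ge|f(x)|+\sum_{i=1}^l|f(d_{s_i})|-9\eta ,$$
because the last replacement costs at most $\eta+\sum_{j\ge0}3\eta2^{-j}=7\eta$. Inserting (6) costs a further $2\eta+\sum_{i\ge1}6\eta2^{-i}\le8\eta$. The total is $17\eta$. $\square$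

## 6. The infimum over all trees is a dual norm

Put $c=\frac1{2D\Gamma}\in(0,1)$. Suppose a function $G\le\|\cdot\|$ on $X^*$ satisfies $G(x)\le\liminf(G(x_n)-c\|x_n-x\|)$ whenever $x_n\to x$ weak\*. Take any $w^*$-tree at $x$ and $\varepsilon>0$, and at each nonterminal $t$ move to a child $t'$ with $G(x_{t'})-c\|d_{t'}\|\ge G(x_t)-\varepsilon2^{-|t|-1}$. At the terminal node $s$ where this stops, $\|x_s\|-c\sum_i\|d_{s|i}\|\ge G(x)-\varepsilon$. So such a $G$ is at most the following function, which is therefore the natural candidate: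
$$M(x)=\inf\ \sup_{s\ \text{terminal}}\Big(\|x_s\|-c\sum_{i=1}^{|s|}\|d_{s|i}\|\Big)\qquad(x\in X^*),$$
the infimum being over all $w^*$-trees rooted at $x$.

**Proposition 2.** $M$ is the dual norm of an equivalent norm $N$ on $X$, $\Gamma^{-1}\|\cdot\|\le M\le\|\cdot\|$, and $M$ satisfies (1) with this $c$.

**Step 1: $M$ is equivalent to $\|\cdot\|$ and homogeneous.** The trivial tree $\{\emptyset\}$ gives $M\le\|\cdot\|$. Proposition 1, divided by $\Gamma$, says that in every $w^*$-tree at $x$ some terminal $s$ has $\|x_s\|-c\sum_i\|d_{s|i}\|\ge\Gamma^{-1}(\|x\|-17\eta)$. With $\eta\to0$ we get $M\ge\Gamma^{-1}\|\cdot\|$. This is the only place where Proposition 1, and with it property (u), enters. In particular $M(0)=0$, and scaling trees gives $M(\lambda x)=|\lambda|M(x)$.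

**Step 2: $M$ is subadditive.** Let $(x_s)_{s\in S}$ and $(z_r)_{r\in R}$ be $w^*$-trees at $x$ and $z$ with finite suprema. Hang a copy of $R$ below each terminal node of $S$: the new tree has the nodes $s\in S$, carrying $x_s+z$, and the nodes $s^\frown r$ ($s$ terminal in $S$, $r\in R$), carrying $x_s+z_r$. For $r=\emptyset$ the two prescriptions agree. There is no infinite branch, since one would give an infinite branch of $S$ or of $R$, and the weak\* limits at all nodes are the right ones. So this is a $w^*$-tree rooted at $x+z$. Its terminal nodes are the $s^\frown r$ with $s$ and $r$ terminal, and the quantity there is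
$$\|x_s+z_r\|-c\Big(\sum_{i=1}^{|s|}\|d_{s|i}\|+\sum_{i=1}^{|r|}\|d_{r|i}\|\Big),$$
at most the sum of the quantities of the two trees at $s$ and at $r$. Taking suprema and infima, $M(x+z)\le M(x)+M(z)$.

**Step 3: $M$ satisfies (1).** Let $x_n\to x$ weak\*, $\varepsilon>0$, and $\ell=\liminf_n(M(x_n)-c\|x_n-x\|)$, a finite number since $(x_n)$ is bounded. Choose a subsequence with $M(x_{n_k})-c\|x_{n_k}-x\|\le\ell+\varepsilon$, and for each $k$ a $w^*$-tree at $x_{n_k}$ with supremum at most $M(x_{n_k})+\varepsilon$. The tree with root $x$, children $x_{n_k}$, and these trees below the children is a $w^*$-tree rooted at $x$. At a terminal node below $x_{n_k}$ its quantity is at most $M(x_{n_k})+\varepsilon-c\|x_{n_k}-x\|\le\ell+2\varepsilon$. So $M(x)\le\ell$. Since $M(x_n-x)\le\|x_n-x\|$, this implies (1).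

**Step 4: $M$ is a dual norm.** By Steps 1 and 2, $\{M\le1\}$ is absolutely convex and bounded. By (1), it is weak\*-sequentially closed. Bounded sets of $X^*$ are weak\*-metrizable because $X$ is separable, so it is weak\*-closed. Put $N(y)=\sup\{|x^*(y)|:M(x^*)\le1\}$, an equivalent norm on $X$. Its unit ball is the polar in $X$ of $\{M\le1\}$, and by the bipolar theorem the unit ball of the dual norm of $N$ is $\{M\le1\}$. $\square$

## 7. From the norm inequality to blocks of $\ell_\infty^m$ spaces

We prove Theorem A. That $c_0$ has (u), and that (u) is an isomorphic invariant, was shown in Section 2. Conversely let $X^*\cong\ell^1$ and let $X$ have (u). Sections 4–6 give $N$, $M$, $c$. In this section all norms are $N$ on $X$ and $M$ on $X^*$. By [LR], $X$ has the property stated there, with some $\lambda$.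

**Step 1: projections that fix given finite-dimensional subspaces of both $X$ and $X^*$.** *Claim: there is $\kappa$ such that for all finite-dimensional $E\subset X$ and $F\subset X^*$ there is a finite-rank projection $Q$ on $X$ with $\|Q\|\le\kappa$, $Q|_E=\mathrm{id}$, $Q^*|_F=\mathrm{id}$, and $QX$ $\lambda$-isomorphic to some $\ell_\infty^m$.*

Let $P_n$ be the coordinate projections on $X^*\cong\ell^1$ and $\pi$ a bounded projection of $X^*$ onto $F$. Since $P_n\to I$ strongly and $\pi$ has finite rank, $\|(I-P_n)\pi\|\to0$. Fix $n$ with $\|(I-P_n)\pi\|\le\frac13$ and put $U=I-(I-P_n)\pi$. Then $U$ is invertible, $\|U\|\|U^{-1}\|\le\frac{4/3}{2/3}=2$, and $U=P_n$ on $F$. The operator $P=U^{-1}P_nU$ has finite rank and norm at most $2\sup_n\|P_n\|$. For $x^*\in F$,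
$$Px^*=U^{-1}P_nP_nx^*=U^{-1}P_nx^*=U^{-1}Ux^*=x^* .$$
The space $P^*X^{**}$ is finite-dimensional. Local reflexivity gives $S:P^*X^{**}\to X$ with $\|S\|\le2$ and $x^*(Sg)=g(x^*)$ for $g\in P^*X^{**}$, $x^*\in F$. Let $T=SP^*|_X:X\to X$. For $x^*\in F$ and $x\in X$,
$$(T^*x^*)(x)=x^*(SP^*x)=(P^*x)(x^*)=(Px^*)(x)=x^*(x),$$
so $T^*|_F=\mathrm{id}$; and $\|T\|\le4\sup_n\|P_n\|$.

The operator $T$ respects $F$ but is not yet a projection. Choose a finite-dimensional $H\supset E+TX$ that is $\lambda$-isomorphic to $\ell_\infty^m$, and a projection $R$ of $X$ onto $H$ with $\|R\|\le\lambda$. Put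
$$Q=T+R-TR .$$
The range of $Q$ lies in $H$, and for $h\in H$ we have $Qh=Th+h-Th=h$. So $Q$ is a projection onto $H\supset E$. For $x^*\in F$, $Q^*x^*=T^*x^*+R^*x^*-R^*T^*x^*=x^*+R^*x^*-R^*x^*=x^*$. Finally $\|Q\|\le\|T\|+\lambda+\lambda\|T\|$, which is bounded independently of $E$ and $F$. The claim is proved.

**Step 2: an increasing chain of projections.** Let $(x_n)$ and $(x_n^*)$ be dense in $X$ and in $X^*$, and $Q_0=0$. Given $Q_n$, apply the claim with
$$E=Q_nX+\mathrm{span}(x_i)_{i\le n+1},\qquad F=Q_n^*X^*+\mathrm{span}(x_i^*)_{i\le n+1}$$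
to get $Q_{n+1}$. Then $Q_{n+1}Q_n=Q_n$, and $Q_{n+1}^*Q_n^*=Q_n^*$, which means $Q_nQ_{n+1}=Q_n$. By induction $Q_nQ_m=Q_{\min(n,m)}$ for all $n,m$. Further $\|Q_n\|\le\kappa$. Since $Q_nx_i=x_i$ and $Q_n^*x_i^*=x_i^*$ for $n\ge i$, density and boundedness give $Q_nx\to x$ for $x\in X$ and $Q_n^*x^*\to x^*$ for $x^*\in X^*$. In particular, *if $(y_j)$ is bounded and $y_j\in\ker Q_j$, then $y_j\to0$ weakly*, because $x^*(y_j)=(x^*-Q_j^*x^*)(y_j)$.

**Step 3: turn (1) into an almost-maximum inequality on $X$.** *For every $p$ and $\varepsilon>0$ there is $q>p$ with*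
$$N(x+y)\le(1+\varepsilon)\max\big(N(x),N(y)/c\big)\qquad(x\in Q_pX,\ y\in\ker Q_q). \tag{10}$$
If not, then after normalizing the maximum to $1$ we find, for every $j>p$, vectors $x_j\in Q_pX$ and $y_j\in\ker Q_j$ with $N(x_j)\le1$, $N(y_j)\le c$, $N(x_j+y_j)>1+\varepsilon$. Take $x_j^*$ with $M(x_j^*)=1$ and $x_j^*(x_j+y_j)=N(x_j+y_j)$. Since $X$ is separable and $Q_pX$ finite-dimensional, we can pass to a subsequence with $x_j^*\to x^*$ weak\*, $x_j\to x_0$ in norm (so $N(x_0)\le1$), and $M(x_j^*-x^*)\to r$. Then $x_j^*(x_j)\to x^*(x_0)$, and $x^*(y_j)\to0$ by Step 2. Hence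
$$1+\varepsilon\le\limsup_j\big|x_j^*(x_j)+x^*(y_j)+(x_j^*-x^*)(y_j)\big|\le|x^*(x_0)|+cr\le M(x^*)+cr\le1 ,$$
where the last inequality is (1): $M(x^*)\le\liminf_j(1-cM(x_j^*-x^*))=1-cr$. This is a contradiction.

**Step 4: $X$ is a $c_0$-sum of finite-dimensional blocks.** Choose $0=n_0<n_1<n_2<\cdots$ such that (10) holds for $p=n_k$, $q=n_{k+1}$, $\varepsilon=2^{-k}$, for all $k\ge1$. Let $G_k=(Q_{n_k}-Q_{n_{k-1}})X$ and take $g_k\in G_k$ for $k\le l$. A sum of $g_j$'s with $j\le k$ lies in $Q_{n_k}X$, while $g_{k+2}\in\ker Q_{n_{k+1}}$, because $Q_{n_{k+1}}(Q_{n_{k+2}}-Q_{n_{k+1}})=0$. So (10) applies when $g_{k+2}$ is added to a sum of $g_j$'s with $j\le k$; the skipped index $k+1$ provides the gap. Iterating along the odd and along the even indices gives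
$$N\Big(\sum_{k\le l,\ k\text{ odd}}g_k\Big)\le C_1\max_kN(g_k),\qquad N\Big(\sum_{k\le l,\ k\text{ even}}g_k\Big)\le C_1\max_kN(g_k),\qquad C_1=\frac1c\prod_{k\ge1}(1+2^{-k}).$$
Indeed each new vector enters through $N(g_{k+2})/c$, each step multiplies the bound by at most $1+2^{-k}$, and the division by $c$ is not repeated. On the other hand $g_k=(Q_{n_k}-Q_{n_{k-1}})\sum_{j\le l}g_j$, so
$$\tfrac1{2\kappa}\max_{k\le l}N(g_k)\le N\Big(\sum_{k\le l}g_k\Big)\le2C_1\max_{k\le l}N(g_k).$$
Since $Q_{n_k}x\to x$, the finite sums $\sum_{k\le l}g_k$ are dense in $X$. Hence $X\cong(\sum G_k)_{c_0}$.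

**Step 5: $X$ is isomorphic to a complemented subspace of $c_0$.** The operator $Q_{n_k}-Q_{n_{k-1}}$ restricts to a projection of $Q_{n_k}X$ onto $G_k$ of norm at most $2\kappa$. Applying these coordinatewise, $(\sum G_k)_{c_0}$ is complemented in $(\sum Q_{n_k}X)_{c_0}$. Since $Q_{n_k}X$ is $\lambda$-isomorphic to $\ell_\infty^{m_k}$, the latter space is isomorphic to $(\sum\ell_\infty^{m_k})_{c_0}=c_0$. So $X$, which is infinite-dimensional, is isomorphic to a complemented subspace of $c_0$. By [P], $X\cong c_0$. This proves Theorem A. $\blacksquare$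

For completeness, and because Theorem C needs the constants, here is [P] with a proof.

**Lemma 3.** There is a function $\psi$ such that every infinite-dimensional $Y\subset c_0$ that is the range of a projection of norm at most $C$ on $c_0$ satisfies $d(Y,c_0)\le\psi(C)$.

*Proof.* *First, $Y$ contains a complemented copy of $c_0$, with absolute constants.* Let $p_0=0$. Given $p_{j-1}$, choose $y_j\in Y$ with $\|y_j\|=1$ and $y_j(i)=0$ for $i\le p_{j-1}$, which is possible since $\dim Y=\infty$. Then choose $p_j>p_{j-1}$ with $|y_j(i)|\le2^{-j-2}$ for $i>p_j$. The maximum of $|y_j|$ is attained at some $i_j\in(p_{j-1},p_j]$, so $|y_j(i_j)|=1$. Let $Va=\sum_ja_jy_j$ for finitely supported $a$. At $i\in(p_{k-1},p_k]$ the terms with $j>k$ vanish, so $|(Va)(i)|\le\|a\|(1+\sum_{j<k}2^{-j-2})\le\frac54\|a\|$, and $V$ extends to $V:c_0\to Y$ with $\|V\|\le\frac54$. Define $\phi:c_0\to c_0$ by $\phi(z)_k=z(i_k)/y_k(i_k)$. This maps into $c_0$ since $i_k\to\infty$, and $\|\phi\|\le1$. Now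
$$|(\phi Va)_k-a_k|\le\sum_{j<k}|a_j||y_j(i_k)|\le\tfrac14\|a\| ,$$
so $B=\phi V$ is invertible with $\|B^{-1}\|\le\frac43$, and $\|Va\|\ge\|\phi Va\|\ge\frac34\|a\|$. Thus $V(c_0)$ is $\frac53$-isomorphic to $c_0$, and $VB^{-1}\phi|_Y$ is a projection of $Y$ onto $V(c_0)$ of norm at most $\frac53$.

*Second, the decomposition argument.* Let $W$ be the kernel of this projection, and let $Y'$ be the kernel of the given projection of $c_0$ onto $Y$. Then $Y\cong c_0\oplus W$ and $c_0\cong Y\oplus Y'$. As $c_0\cong c_0\oplus c_0$, we get $Y\cong c_0\oplus c_0\oplus W\cong c_0\oplus Y$. Write $c_0(Y)$ for the $c_0$-sum of countably many copies of $Y$. Then $c_0(Y)\cong Y\oplus c_0(Y)$, and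
$$c_0\cong c_0(c_0)\cong c_0(Y)\oplus c_0(Y')\cong Y\oplus c_0(Y)\oplus c_0(Y')\cong Y\oplus c_0\cong Y .$$
The constants of all these isomorphisms depend only on $C$. $\square$

## 8. Subspaces of $c_0$: proof of Theorem B

**(ii)$\Rightarrow$(i).** We may assume $X\ne\{0\}$. Sections 4–6 were written for an embedding of $X^*$ into a general $(\sum E_i)_{\ell_1}$, so they apply: $X$ is separable and Proposition 2 holds. Let $x_n^*\to0$ weak\* and $x^*\in X^*$. Along a subsequence on which $M(x_n^*)$ tends to $\limsup M(x_n^*)$, apply (1) to $x^*+x_n^*\to x^*$. This gives $M(x^*)\le\liminf(M(x^*+x_n^*)-cM(x_n^*))$ along the subsequence, hence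
$$\limsup M(x^*+x_n^*)\ge M(x^*)+c\limsup M(x_n^*),$$
and [GKL] gives (i).

**(i)$\Rightarrow$(ii).** Both conditions in (ii) are isomorphic invariants, so let $X$ be a closed subspace of $c_0$. Then $X^*=\ell_1/X^\perp$, and $X^{**}=X^{\perp\perp}\subset\ell_\infty$. The topology $\sigma(X^{**},X^*)$ is the restriction of $\sigma(\ell_\infty,\ell_1)$: on bounded sets it is coordinatewise convergence. We cannot simply cut off coordinates of an element of $X^{**}$, since the result need not be near $X$. The next lemma cuts off gradually, by averaging.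

**Lemma 4.** For all $m\ge1$ and $\varepsilon>0$ there is $n>m$ such that for every $x\in B_{X^{**}}$ there are $u\in B_X$ and $t:\mathbf N\to[0,1]$ with $t=1$ on $[1,m]$, $t=0$ on $(n,\infty)$, and $\|u-tx\|_\infty\le\varepsilon$.

*Proof.* If not, there is for each $n>m$ a counterexample $x_n\in B_{X^{**}}$. Pass to a subsequence that converges coordinatewise to some $x\in B_{X^{**}}$. Let $L\ge3/\varepsilon$ be an integer and $N_0=m$. Choose inductively, for $1\le l\le L$, first $u^l\in B_X$ with $|u_i^l-x_i|\le\varepsilon/3$ for $i\le N_{l-1}$ (Goldstine), and then $N_l>N_{l-1}$ with $|u_i^l|\le\varepsilon/3$ for $i>N_l$ (as $u^l\in c_0$). Let $u=\frac1L\sum_lu^l\in B_X$, and let $t=1$ on $[1,m]$, $t=(L-j)/L$ on $(N_{j-1},N_j]$ for $1\le j\le L$, and $t=0$ on $(N_L,\infty)$.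

If $i\in(N_{j-1},N_j]$, then $u_i^l$ is within $\varepsilon/3$ of $x_i$ for $l>j$, within $\varepsilon/3$ of $0$ for $l<j$, and $|u_i^j|\le1$. So
$$|u_i-t_ix_i|=\frac1L\Big|\sum_{l>j}(u_i^l-x_i)+u_i^j+\sum_{l<j}u_i^l\Big|\le\frac\varepsilon3+\frac1L\le\frac{2\varepsilon}3 .$$
For $i\le m$ and for $i>N_L$ the error $|u_i-t_ix_i|$ is at most $\varepsilon/3$. For a large $n\ge N_L$ in the subsequence, $|x_{n,i}-x_i|\le\varepsilon/3$ for all $i\le N_L$, so $\|u-tx_n\|_\infty\le\varepsilon$, and $t=0$ on $(n,\infty)$. So $x_n$ is not a counterexample, a contradiction. $\square$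

**Step 1: overlapping blocks.** The purpose is to cut every $x\in B_{X^{**}}$ into pieces in $X$ that live on intervals chosen independently of $x$. Let $\varepsilon_j=2^{-j-6}$, $m_0=0$, $m_1=1$, and let $m_{j+1}$ be the $n$ given by Lemma 4 for $(m_j,\varepsilon_j)$. For $x\in B_{X^{**}}$ let $(u_j,t^j)$ be given by the lemma for $(m_j,\varepsilon_j)$, $j\ge1$; put $u_0=0$, $t^0=0$, and $w_j=u_j-u_{j-1}$ for $j\ge1$. Let $I_j=(m_{j-1},m_{j+1}]$. On $[1,m_{j-1}]$ both $t^j$ and $t^{j-1}$ are $1$ (for $j=1$ this interval is empty); on $(m_{j-1},m_j]$ we have $t^j=1$; on $(m_j,\infty)$ we have $t^{j-1}=0$; on $(m_{j+1},\infty)$ both vanish. So $0\le t^j-t^{j-1}\le1$, with support in $I_j$. Since $\|w_j-(t^j-t^{j-1})x\|\le\varepsilon_j+\varepsilon_{j-1}\le2^{-j-4}$, $w_j$ belongs to the absolutely convex set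
$$W_j=\{w\in X:\ \|w\|\le2,\ \|w1_{\mathbf N\setminus I_j}\|\le\delta_j\},\qquad\delta_j=2^{-j-4},\qquad\sum_{j\ge1}\delta_j\le\tfrac18 .$$
Each integer is in at most two of the sets $I_j$, so at each coordinate the sum below is at most $(2\cdot2+\frac18)\max|a_j|$:
$$\Big\|\sum_{j\in A}a_jw'_j\Big\|\le5\max_j|a_j|\qquad(w'_j\in W_j,\ A\text{ finite}). \tag{11}$$

**Step 2: $X$ has (u).** Let $(x_n)$ be weakly Cauchy in $X$ with weak\* limit $x\in X^{**}$; by scaling we may assume $\|x\|\le1$. Take the $w_j$ of Step 1 for this $x$. By (11) $\sum w_j$ is wuC. Moreover $\sum_{j\le l}w_j=u_l$ is bounded and tends to $x$ coordinatewise, since $\|u_l-t^lx\|\le\varepsilon_l$ and $t^l=1$ on $[1,m_l]$. So $\sum w_j=x$ weak\*, and $x_n-\sum_{j\le n}w_j\to0$ weakly.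

**Step 3: $X^*$ embeds into an $\ell_1$-sum of finite-dimensional spaces.** We present $X$ as a quotient of a $c_0$-sum. The restrictions to $I_j$ of elements of $W_j$ form a bounded set in a finite-dimensional space, and two elements of $W_j$ differ by at most $2\delta_j$ off $I_j$. So there is a finite $V_j\subset W_j$ such that every $w\in W_j$ is within $3\delta_j$ of $V_j$. Let $Z=(\sum_j\ell_1(V_j))_{c_0}$ and
$$q((a_j))=\sum_j\sum_{v\in V_j}a_j(v)v$$
for finitely supported $(a_j)$. If $\|a_j\|_1\le1$ for all $j$, then $\sum_va_j(v)v\in W_j$ by absolute convexity, so (11) gives $\|q\|\le5$, and $q$ extends to $Z\to X$.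

Let $x\in B_X$ and take its $u_l$, $w_j$ as in Step 1. Since $x\in c_0$ and $t^l=1$ on $[1,m_l]$, $\|x-u_l\|\le\|x-t^lx\|+\varepsilon_l\to0$. Choosing $v_j\in V_j$ with $\|w_j-v_j\|\le3\delta_j$, we see that $u_l=\sum_{j\le l}w_j$ is within $3\sum\delta_j\le\frac38$ of $\sum_{j\le l}v_j\in q(B_Z)$. So every $x\in B_X$ is within $\frac12$ of $q(B_Z)$, that is, $B_X\subset q(B_Z)+\frac12B_X$. Iterating, $B_X\subset q(2B_Z)$, and $q$ is onto. Hence $q^*$ is an isomorphic embedding of $X^*$ into $Z^*=(\sum_j\ell_\infty(V_j))_{\ell_1}$. $\blacksquare$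

## 9. A bound for the distance to $c_0$: proof of Theorem C

**Step 1: glue counterexamples.** Suppose the theorem fails for some $(D,\Gamma)$. Then there are spaces $X_n$ that satisfy the hypotheses with $d(X_n,c_0)\to\infty$. As with $X_\infty$ in Section 1, form $X=(\sum X_n)_{c_0}$. Then $X^*=(\sum X_n^*)_{\ell_1}$. Since $d(X_n^*,\ell^1)\le D$ for all $n$, there are isomorphisms $T_n:X_n^*\to\ell^1$ with $\|T_n\|\le1$ and $\|T_n^{-1}\|\le2D$, so $X^*\cong\ell_1(\ell_1)=\ell_1$. Also $X^{**}=(\sum X_n^{**})_{\ell_\infty}$.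

**Step 2: $X$ has (u).** In contrast to $X_\infty$, the constants are now uniform. Let $(x_j)$ be weakly Cauchy in $X$ with weak\* limit $x^{**}=(x_n^{**})$. Write $x_n^{**}=w^*\text{-}\sum_ky_{n,k}$ as in the hypothesis, view $y_{n,k}\in X_n\subset X$, and enumerate the family $(y_{n,k})_{n,k}$ as a sequence $(z_l)$. For $x^*=(x_n^*)\in X^*$,
$$\sum_l|x^*(z_l)|\le\Gamma\sum_n\|x_n^{**}\|\|x_n^*\|\le\Gamma\|x^{**}\|\|x^*\| .$$
So $\sum z_l$ is wuC. By absolute convergence, $\sum_lx^*(z_l)=\sum_n\sum_kx_n^*(y_{n,k})=\sum_nx_n^{**}(x_n^*)=x^{**}(x^*)$, so its weak\* sum is $x^{**}$, and $x_j-\sum_{l\le j}z_l\to0$ weakly.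

**Step 3: apply Theorem A to $X$.** It gives an isomorphism $a:X\to c_0$. Let $C=\|a\|\|a^{-1}\|$. Each $X_n$ is the range of a norm-one projection on $X$. So $Y_n=a(X_n)$ is the range of a projection of norm at most $C$ on $c_0$, and $d(X_n,Y_n)\le C$. It is infinite-dimensional, because $X_n^*\cong\ell^1$. Lemma 3 gives $d(Y_n,c_0)\le\psi(C)$, hence $d(X_n,c_0)\le C\psi(C)$ for all $n$. This contradicts $d(X_n,c_0)\to\infty$. $\blacksquare$
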